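# Torsion in the symmetric powers of ideals with linear resolution

Throughout, $K$ is a field, $S=K[x_0,\dots,x_r]$ is the standard graded polynomial ring, $\mathfrak m$ is its homogeneous maximal ideal, and $I\subset S$ is a homogeneous ideal. All modules are finitely generated and graded unless they are local cohomology modules, and $M_e$ is the degree $e$ part of $M$.

## Symmetric algebras, Rees algebras, and ideals of linear type

**Definition (the algebras).** $\mathrm{Sym}(I)=\bigoplus_j\mathrm{Sym}_j(I)$ is the symmetric algebra of the $S$-module $I$, and $\mathcal R(I)=\bigoplus_jI^j$ is its Rees algebra. Multiplication in $S$ gives a surjection $\mathrm{Sym}(I)\to\mathcal R(I)$, whose kernel we write as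
$$\mathcal B=\bigoplus_j\mathcal B_j,\qquad \mathcal B_j=\ker\big(\mathrm{Sym}_j(I)\to I^j\big).$$
Each $\mathrm{Sym}_j(I)$ and each $\mathcal B_j$ is a graded $S$-module. If $I$ is generated in degree $d$, then $\mathrm{Sym}_j(I)$ is generated in degree $jd$, so it lives in degrees $\ge jd$. Always $\mathcal B_0=\mathcal B_1=0$.

In practice one computes $\mathrm{Sym}(I)$ from a presentation: if $I$ has generators $f_1,\dots,f_b$, then $\mathrm{Sym}(I)=S[T_1,\dots,T_b]/(\sum_k a_kT_k)$, with one relation for each syzygy $\sum a_kf_k=0$. So $\mathrm{Sym}$ records the linear relations among the generators, and $\mathcal R$ records all polynomial relations.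

*Example.* Let $I=(x_0^2,x_0x_1,x_1^2)\subset K[x_0,x_1]$. The syzygies are generated by two linear ones, so
$$\mathrm{Sym}(I)=S[T_0,T_1,T_2]/(x_1T_0-x_0T_1,\ x_1T_1-x_0T_2).$$
The element $T_0T_2-T_1^2$ maps to $x_0^2x_1^2-(x_0x_1)^2=0$, so it lies in $\mathcal B_2$. It is not zero in $\mathrm{Sym}_2(I)$, because every element of the ideal of relations has positive degree in $x_0,x_1$.

**Definition (linear type).** $I$ is of linear type if $\mathcal B=0$. It is of linear type on the punctured spectrum if $\mathrm{Sym}_j(I)_{\mathfrak p}=(I^j)_{\mathfrak p}$ for all $j$ and all homogeneous primes $\mathfrak p\ne\mathfrak m$. Equivalently, every $\mathcal B_j$ has finite length.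

*Example.* The ideal of the previous example is not of linear type, but it is of linear type on the punctured spectrum: if $\mathfrak p\not\supset I$ then $I_{\mathfrak p}=S_{\mathfrak p}$, and the only homogeneous prime that contains $I$ is $\mathfrak m$. The same three generators in $K[x_0,x_1,x_2]$ give an ideal that is not of linear type on the punctured spectrum. Localize at $\mathfrak p=(x_0,x_1)$. Modulo $\mathfrak p$ both relations vanish, so $\mathrm{Sym}(I)\otimes\kappa(\mathfrak p)$ is a polynomial ring in $T_0,T_1,T_2$, in which $T_0T_2-T_1^2\ne0$.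

Two standard facts are used all the time. First, $\mathrm{Sym}$ commutes with localization. Second (Micali): an ideal generated by a regular sequence in a Noetherian local ring is of linear type. Also, if $\mathfrak p\not\supset I$, then $I_{\mathfrak p}=S_{\mathfrak p}$ and there is nothing to check at $\mathfrak p$.

## Linear resolutions, local cohomology, and regularity

**Definition (linear free resolution).** $I$ has linear free resolution if it is generated in a single degree $d$ and every matrix in its minimal graded free resolution $F_\bullet$ is a matrix of linear forms. For $I\neq 0$ this means $F_k=S(-d-k)^{b_k}$.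

*Example.* $(x_0^2,x_0x_1,x_1^2)\subset K[x_0,x_1]$ has resolution $0\to S(-3)^2\to S(-2)^3$, which is linear. The ideal $(x_0^2,x_1^2)$ has the Koszul resolution $0\to S(-4)\to S(-2)^2$, which is not.

**Local cohomology.** $H^0_{\mathfrak m}(M)$ is the set of elements killed by a power of $\mathfrak m$, and $H^i_{\mathfrak m}$ are its derived functors. We use the long exact sequence, the vanishing $H^i_{\mathfrak m}(M)=0$ for $i>\dim M$, and the fact that a module of finite length has $H^0_{\mathfrak m}(M)=M$ and no higher local cohomology. Free modules have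
$$H^i_{\mathfrak m}(S(-c))_e\ne0\iff i=r+1\ \text{ and }\ e\le c-r-1. \tag{1}$$

*Example.* For $R=K[s,t]$ and $\mathfrak n=(s,t)$, the module $H^2_{\mathfrak n}(R)$ has basis $s^{-i}t^{-j}$ with $i,j\ge1$. So $H^2_{\mathfrak n}(R)_k\ne0$ exactly when $k\le-2$. Moreover, a finitely generated graded $R$-module with $H^0_{\mathfrak n}=H^1_{\mathfrak n}=0$ has depth $2$ (or is zero), hence is free by the Auslander–Buchsbaum formula.

**Regularity.** $\operatorname{reg}M=\max\{i+e:\ H^i_{\mathfrak m}(M)_e\ne0\}$, with $\operatorname{reg}0=-\infty$. From an exact sequence $0\to M'\to M\to M''\to0$ one reads off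
$$\operatorname{reg}M'\le\max(\operatorname{reg}M,\operatorname{reg}M''+1),\qquad \operatorname{reg}M\le\max(\operatorname{reg}M',\operatorname{reg}M''). \tag{2}$$
We use the following theorem (Eisenbud–Goto, 1984): if $J\ne0$ and $\operatorname{reg}J\le d$, then the truncation $J_{\ge d}$ is generated in degree $d$ and has linear resolution.

*Example.* Let $J=(x_0^2,x_1^2)\subset K[x_0,x_1]$. The quotient $S/J$ has finite length and its top degree is $2$, so $\operatorname{reg}S/J=2$ and $\operatorname{reg}J=3$. Here $J_{\ge3}=\mathfrak m^3$, which has linear resolution.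

**Convention.** For $\mathcal B_j$ of finite length, "$\mathcal B_j$ has regularity $jd$" means $(\mathcal B_j)_e=0$ for all $e\ne jd$. The case $\mathcal B_j=0$ is allowed.

## The conjecture on the degrees of $\mathcal B_j$ and its answer

The following conjecture is stated in the report "Combinatorial Commutative Algebra" (https://publications.mfo.de/bitstream/handle/mfo/2852/OWR_2004_32.pdf?sequence=1&isAllowed=y).

**Conjecture.** If $I\subset S=K[x_0,\dots,x_r]$ is of linear type on the punctured spectrum, is generated by forms of degree $d$, and has linear free resolution, then $\mathcal B_j$ has regularity $jd$ for every $j$.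

In plain words: the torsion of $\mathrm{Sym}_j(I)$ cannot start below degree $jd$. If it has finite length and $I$ has linear resolution, must it stop there too? The answer depends on the number of variables.

**Theorem A.** Let $K$ be any field. In $S_0=K[s,t,y_1,y_2,y_3]$ let $J$ be the set of $F\in(y_1,y_2,y_3)$ such that, with a new variable $z$,
$$F(s,t;\,s^2z,\,stz,\,t^2z)\equiv0\bmod t^3,\qquad F(s,t;\,s^2z,\,t^2z,\,stz)\equiv0\bmod s^3.$$
Then $I=J_{\ge3}$ has linear resolution with $d=3$ and is of linear type on the punctured spectrum, but $(\mathcal B_2)_7\ne0$. For every $r\ge5$, the ideal $\big(JS+(x_5,\dots,x_r)\big)_{\ge3}$ of $S=S_0[x_5,\dots,x_r]$ has the same three properties.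

**Theorem B.**
1. For every field $K$, every $r\ge4$ and every $d\ge3$ there is an $I$ generated in degree $d$ that satisfies the hypotheses of the conjecture and has $(\mathcal B_2)_{2d+1}\ne0$.
2. If $K$ is infinite, then for all $r\ge4$, $d\ge3$ there is such an $I$ of height $r-1$ with $(\mathcal B_2)_e\ne0$ for all $2d+1\le e\le3d-2$. So the excess over $2d$ is unbounded.

**Theorem C.** The conjecture holds in each of these cases:
1. $r\le3$, with $K$ arbitrary, for all $j$;
2. $\dim S/I\le1$, for all $j$ such that $j!$ is invertible in $K$.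

**Corollary.** For fixed $K$ and $r$, the conjecture holds for all ideals of $K[x_0,\dots,x_r]$ if and only if $r\le3$.

No claim is made about $d=2$, $r\ge4$.

## Linear forms, and $\mathfrak m^2$ in two variables

If $d=1$, then $I$ is generated by independent linear forms. These form a regular sequence, so $I_{\mathfrak p}$ is of linear type at every prime, and $\mathcal B=0$. If $I=(f)$ is principal and nonzero, then $I\cong S(-d)$, so $\mathrm{Sym}_j(I)\cong S(-jd)\cong I^j$ and again $\mathcal B=0$.

The first case with torsion is $I=(x_0^2,x_0x_1,x_1^2)\subset K[x_0,x_1]$, and $\mathcal B_2$ can be found by hand. In degree $4+n$, $\mathrm{Sym}_2(I)$ is spanned by the monomials $x_0^ax_1^{n-a}T_iT_k$, and each maps to a monomial of $S$. So $\mathcal B_2$ is spanned by differences of monomials with the same image. Apply the rules $x_1T_0\to x_0T_1$ and $x_1T_1\to x_0T_2$ as long as possible. They are identities in $\mathrm{Sym}(I)$, and each lowers the exponent of $x_1$. They end at $x_0^nT_iT_k$, whose image has $x_1$-exponent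 $i+k\le4$, or at $x_0^ax_1^{n-a}T_2^2$ with $a<n$, whose image has $x_1$-exponent $n-a+4\ge5$. The only two end results with the same image are $x_0^nT_0T_2$ and $x_0^nT_1^2$. For $n\ge1$ they are equal in $\mathrm{Sym}(I)$, since
$$x_0T_0T_2=T_0(x_1T_1)=(x_1T_0)T_1=x_0T_1^2 .$$
Hence $(\mathcal B_2)_e=0$ for $e>4$, and $(\mathcal B_2)_4$ is spanned by $T_0T_2-T_1^2\ne0$. The conjecture holds here with $jd=4$, and $\mathcal B_2\ne0$.

## Tensor powers of the resolution, and the dimension of $\mathrm{Tor}_1(I,I)$

Suppose $I\ne0$ satisfies the hypotheses of the conjecture. Since $I^j$ is torsion-free and $\mathcal B_j$ has finite length,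
$$\mathcal B_j=H^0_{\mathfrak m}(\mathrm{Sym}_j(I)). \tag{3}$$
As $\mathrm{Sym}_j(I)$ lives in degrees $\ge jd$, the conjecture asks that $H^0_{\mathfrak m}(\mathrm{Sym}_j(I))_e=0$ for $e>jd$. The sensible approach is to approximate $\mathrm{Sym}_j(I)$, or $I^{\otimes j}$, by a complex of free modules with known twists and to chase local cohomology along it. The following lemma does the chase.

**Lemma 1.** Let $\cdots\to X_1\to X_0$ be a complex of finitely generated graded $S$-modules with $\dim H_i(X)\le i$ for $1\le i\le r$. If $H^i_{\mathfrak m}(X_i)_e=0$ for $0\le i\le r+1$, then $H^0_{\mathfrak m}(H_0(X))_e=0$.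

**Proof.** Let $Z_i$, $B_i$ be the cycles and boundaries in $X_i$; write $H^i$ for $H^i_{\mathfrak m}$. For $1\le i\le r+1$, the sequence $0\to Z_i\to X_i\to B_{i-1}\to0$ and $H^i(X_i)_e=0$ give an injection
$$H^i(B_{i-1})_e\hookrightarrow H^{i+1}(Z_i)_e.\tag{4}$$
For $1\le i\le r$, the sequence $0\to B_i\to Z_i\to H_i(X)\to0$ and $\dim H_i(X)\le i$ give $H^{i+1}(H_i(X))=0$, hence a surjection
$$H^{i+1}(B_i)_e\twoheadrightarrow H^{i+1}(Z_i)_e. \tag{5}$$
Since $H^{r+2}=0$ on all modules, (4) with $i=r+1$ gives $H^{r+1}(B_r)_e=0$. Now descend: if $H^{i+1}(B_i)_e=0$ with $1\le i\le r$, then (5) gives $H^{i+1}(Z_i)_e=0$ and (4) gives $H^i(B_{i-1})_e=0$. We arrive at $H^1(B_0)_e=0$. Finally $0\to B_0\to X_0\to H_0(X)\to0$ and $H^0(X_0)_e=0$ give $H^0(H_0(X))_e\hookrightarrow H^1(B_0)_e=0$. $\square$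

**Proof of Theorem C(2).** If $I=0$ there is nothing to prove. Let $F_\bullet$ be the minimal resolution of $I$, with $F_k=S(-d-k)^{b_k}$, and apply Lemma 1 to $X=F_\bullet^{\otimes j}$. Its $i$-th term is a sum of copies of $S(-jd-i)$, and $H_0(X)=I^{\otimes j}$. At a prime $\mathfrak p\not\supset I$, $F_\bullet$ is homotopy equivalent to $S_{\mathfrak p}$ in degree $0$, hence so is $F_\bullet^{\otimes j}$, and $H_i(X)_{\mathfrak p}=0$ for $i\ge1$. So $\dim H_i(X)\le\dim S/I\le1\le i$ for $i\ge1$. By (1), $H^i_{\mathfrak m}(S(-jd-i))_e\ne0$ forces $i=r+1$ and $e\le jd+i-r-1=jd$. So for $e>jd$ Lemma 1 applies and $H^0_{\mathfrak m}(I^{\otimes j})_e=0$. Since $j!$ is invertible, $\mathrm{Sym}_j(I)$ is a direct summand of $I^{\otimes j}$, so $H^0_{\mathfrak m}(\mathrm{Sym}_j(I))_e=0$ for $e>jd$. $\square$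

Where does this stop when $\dim S/I=2$? Take $j=2$. Then $H_1(F_\bullet\otimes F_\bullet)=\mathrm{Tor}_1(I,I)\cong\mathrm{Tor}_3(S/I,S/I)$. Suppose $\mathfrak p$ is a prime with $\dim S/\mathfrak p=2$ at which $I_{\mathfrak p}=\mathfrak pS_{\mathfrak p}$ is generated by a regular sequence of length $3$. Resolving $\kappa(\mathfrak p)$ by the Koszul complex, we get $\mathrm{Tor}_3(\kappa(\mathfrak p),\kappa(\mathfrak p))=\kappa(\mathfrak p)\ne0$. So $\dim H_1=2>1$, and (5) fails to be available for exactly one index, $i=1$: the obstruction is $H^2_{\mathfrak m}(\mathrm{Tor}_1(I,I))$. A prime of dimension $2$ and height $3$ exists only in $5$ variables, that is, when $r=4$. The counterexample is built on this obstruction.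

## The Koszul relation on a plane

Let $R=K[s,t]$, $\mathfrak n=(s,t)$, $V=\langle y_1,y_2,y_3\rangle$, $S_0=R[y_1,y_2,y_3]$, $P=(y_1,y_2,y_3)$. Bigrade $S_0$ by $\deg s=\deg t=(1,0)$ and $\deg y_k=(0,1)$; the total degree of bidegree $(a,b)$ is $a+b$. We write $V_R=V\otimes R$ and $S^bV$ for the $b$-th symmetric power.

Consider bihomogeneous ideals $J\subset P$ that agree with $P$ at the prime $P$. In $y$-degree $1$ such a $J$ is a submodule $M_1\subset V_R$ of rank $3$. Suppose $M_1$ is free on $m_1,m_2,m_3$, with $m_l=\sum_kN_{kl}y_k$. In $y$-degree $3$ the module $\mathrm{Sym}_2$ will be a quotient of $M_1\otimes_RM_2$, with relations indexed by $V\otimes\bigwedge^2M_1$. Among these relations there is a rank one module of relations, coming from the Koszul element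
$$\omega=y_1\otimes y_2\wedge y_3+y_2\otimes y_3\wedge y_1+y_3\otimes y_1\wedge y_2 .$$
If that module is $R(-c)$, then $H^2_{\mathfrak n}(R(-c))$ is nonzero in all degrees $\le c-2$, and two connecting homomorphisms may carry it to $H^0_{\mathfrak n}$ of $\mathrm{Sym}_2$, that is, to torsion. To get torsion in high degree we want $c$ large compared with the degrees of the $m_l$.

The size of $c$ is a matter of linear algebra. Say all $N_{kl}$ have degree $d-1$, and put $\Delta=\det N$. We will see that $f\omega$ is a relation among the relations exactly when $\Delta$ divides $fN_{kl}$ for all $k,l$. The naive choice $J=gP$, with $g\in R$ of degree $d-1$, has $N=g\cdot\mathrm{id}$ and $\Delta=g^3$, so the condition is $g^2\mid f$ and $c=2(d-1)$. This is too small, and it has to be: $gP\cong P(-(d-1))$ is of linear type. If instead the entries of $N$ have no common factor, the condition is $\Delta\mid f$, and $c=3(d-1)$. This difference of $d-1$ is what the construction exploits.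

So we need $M_1\subset V_R$ with $V_R/M_1$ of multiplicity $3(d-1)$ and locally cyclic. We get it by intersecting $P$ with ideals $Q_i$, each supported over one point of $\mathbb P^1$. Near that point $P\cap Q_i$ will be $(\eta_2,\eta_3,y_1g)$ in suitable coordinates, a complete intersection, so linear type is not lost.

## The ideals $P\cap\bigcap Q_i$

Fix $d\ge3$ and put $m=3(d-1)$.

**Data.** Take pairwise non-proportional linear forms $\ell_i\in R_1$, integers $\mu_i\ge1$ with $\sum\mu_i=m$, forms $g_i=\ell_i^{\mu_i}$, and vectors $w_i=(w_{i1},w_{i2},w_{i3})\in R_{\delta_i}^3$ with some component not divisible by $\ell_i$. Let $\varphi_i:S_0\to(R/g_i)[z]$ be the $R$-algebra map $y_k\mapsto w_{ik}z$, where $z$ has bidegree $(-\delta_i,1)$. Put $Q_i=\ker\varphi_i$ and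
$$J=P\cap\bigcap_iQ_i ,$$
a bihomogeneous ideal. Let $T^{(i)}\subset(R/g_i)[z]$ be the $S_0$-submodule of bidegrees $(a,b)$ with $a\ge0$, $b\ge1$, so that $T^{(i)}_{(a,b)}=(R/g_i)_{a+b\delta_i}$. Put $T=\bigoplus_iT^{(i)}$. We assume:

* (D1) $\delta_i\ge\mu_i-1$ for all $i$;
* (D2) for $1\le b\le d-1$ and $a=d-1-b$, the map $R_a\otimes S^bV\to T_{(a,b)}$ induced by $(\varphi_i)_i$ is surjective;
* (D3) if $\mathfrak p\ne\mathfrak m$ is a prime with $s,t\in\mathfrak p$ and $J\subset\mathfrak p$, then $J_{\mathfrak p}$ is generated by a regular sequence.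

*Example of one $Q_i$.* If $\mu_i=1$, $\delta_i=0$ and $w_i=v\in K^3\setminus0$, then $Q_i$ is generated by $\ell_i$ and the two linear forms in $y$ that vanish at $v$. It is the ideal of the plane $\{\ell_i=0,\ y\in Kv\}$, which meets the plane $\{y=0\}$ in the line $\{\ell_i=0,\ y=0\}$.

Put $I=J_{\ge d}$.

**Proposition 2.** Under (D1)–(D3), $I$ has linear resolution (generated in degree $d$), is of linear type on the punctured spectrum, and $(\mathcal B_2)_e\ne0$ for all $2d+1\le e\le3d-2$.

The range of $e$ is nonempty because $d\ge3$. The proof takes seven steps.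

**Step 1: the target module $T$ has regularity $1$.** This step shows that $T$ is as simple as possible, so that $S_0/J$ can be compared with it. Choose $\ell'\in\{s,t\}$ not proportional to $\ell_i$, and $k$ with $\ell_i\nmid w_{ik}$. For $a\ge0$, $b\ge1$ we have $a+b\delta_i\ge\delta_i\ge\mu_i-1$ by (D1), and $\dim(R/g_i)_n=\mu_i$ for $n\ge\mu_i-1$. So every $T^{(i)}_{(a,b)}$ has dimension $\mu_i$. Both $\ell'$ and $w_{ik}$ are nonzerodivisors modulo $g_i=\ell_i^{\mu_i}$, so multiplication by $\ell'$, from bidegree $(a,b)$ to $(a+1,b)$, and by $y_k$, from $(a,b)$ to $(a,b+1)$, is injective between spaces of the same dimension, hence bijective. Therefore $T^{(i)}$ is a free $K[\ell',y_k]$-module of rank $\mu_i$, generated in bidegree $(0,1)$. In particular $T$ is generated over $S_0$ in total degree $1$. Moreover $T^{(i)}$ is finite over $K[\ell',y_k]$, so $S_0/\mathrm{ann}(T^{(i)})$ is finite over $K[\ell',y_k]$, and there $\mathfrak m$ and $(\ell',y_k)$ have the same radical. Hence $H^j_{\mathfrak m}(T^{(i)})=H^j_{(\ell',y_k)}(T^{(i)})$.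 This is nonzero only for $j=2$, in degrees $\le1-2=-1$, and so $\operatorname{reg}T=1$.

**Step 2: $\operatorname{reg}J\le d$.** This step gives the linear resolution. Let $A=S_0/J$ and $A_+=P/J$. By the definition of $J$, the maps $\varphi_i$ induce an injection $A_+\hookrightarrow T$. Let $C$ be its cokernel. Since $T$ is generated in degree $1$, so is $C$. The part of $C$ in total degree $d-1$ is the sum of the cokernels of the maps in (D2), so $C_{d-1}=0$. As $d-1\ge1$ and $C$ is generated in degree $1$, we get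
$$C_e=0\quad\text{for } e\ge d-1. \tag{6}$$
So $C$ has finite length and $\operatorname{reg}C\le d-2$. By (2), $\operatorname{reg}A_+\le\max(\operatorname{reg}T,\operatorname{reg}C+1)\le d-1$. The exact sequence $0\to A_+\to A\to R\to0$, with $R=S_0/P$ of regularity $0$, gives $\operatorname{reg}A\le d-1$. Then $0\to J\to S_0\to A\to0$ gives $\operatorname{reg}J\le d$. Also $\dim A\le2$, because $T$ and $R$ have dimension at most $2$; so $J\ne0$. By the theorem of Eisenbud and Goto, $I=J_{\ge d}$ is generated in degree $d$ and has linear resolution.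

**Step 3: $I$ is of linear type on the punctured spectrum.** Let $\mathfrak p\ne\mathfrak m$ be a prime. Since $J/I$ has finite length and is supported at $\mathfrak m$, $I_{\mathfrak p}=J_{\mathfrak p}$. By Micali's theorem it suffices to show: if $J\subset\mathfrak p$, then $J_{\mathfrak p}$ is generated by a regular sequence. If $s,t\in\mathfrak p$, this is (D3). So assume $(s,t)\not\subset\mathfrak p$. Two non-proportional linear forms generate $(s,t)$, so at most one $\ell_i$ lies in $\mathfrak p$. If $\ell_j\notin\mathfrak p$, then $g_j\in Q_j$ is a unit in $(S_0)_{\mathfrak p}$, so $(Q_j)_{\mathfrak p}$ is the unit ideal and drops out of the intersection.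

If no $\ell_i$ lies in $\mathfrak p$, then $J_{\mathfrak p}=P_{\mathfrak p}$, generated by the regular sequence $y_1,y_2,y_3$.

Suppose exactly one $\ell_i$ lies in $\mathfrak p$. Write $w=w_i$, $g=g_i$, and say $\ell_i\nmid w_1$. In $R/\ell_i\cong K[\ell']$ the form $w_1$ becomes a nonzero constant times a power of $\ell'$, and $\ell'\notin\mathfrak p$. So $w_1\notin\mathfrak p$, and we may invert it. Put $\eta_l=y_l-(w_l/w_1)y_1$ for $l=2,3$. Then $S_0[w_1^{-1}]=R[w_1^{-1}][y_1,\eta_2,\eta_3]$ is a polynomial ring over $R[w_1^{-1}]$. The localized $\varphi_i$ sends $\eta_l\mapsto0$ and $y_1\mapsto w_1z$ with $w_1$ a unit. So, after inverting $w_1$, $Q_i$ becomes $(g,\eta_2,\eta_3)$ and $P$ becomes $(y_1,\eta_2,\eta_3)$. Modulo $\eta_2,\eta_3$ the intersection is $(g)\cap(y_1)=(y_1g)$ in $R[w_1^{-1}][y_1]$. Hence $J_{\mathfrak p}=(\eta_2,\eta_3,y_1g)_{\mathfrak p}$, which is generated by a regular sequence.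

**Step 4: $M_1\cong R(-(d-1))^3$.** We now start on $\mathcal B_2$; this step determines $J$ in $y$-degree $1$. Let $M_b=\bigoplus_aJ_{(a,b)}\subset S^bV\otimes R$. For $b\ge1$, $(S^bV\otimes R)/M_b$ embeds in $\bigoplus_i(R/g_i)(b\delta_i)$, which has $H^0_{\mathfrak n}=0$. From $0\to M_b\to S^bV\otimes R\to(S^bV\otimes R)/M_b\to0$ we get $H^0_{\mathfrak n}(M_b)=H^1_{\mathfrak n}(M_b)=0$, so $M_b$ is free over $R$. The quotient is torsion, so $M_b$ has the same rank as $S^bV\otimes R$. In particular $M_1=\bigoplus_{k=1}^3R(-c_k)$.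

By (D2) with $b=1$, the map $R_{d-2}\otimes V\to T_{(d-2,1)}$ is surjective. The source has dimension $3(d-1)=m$ and the target has dimension $\sum\mu_i=m$, so the map is injective and $(M_1)_{d-2}=0$. As $M_1$ is torsion-free, $(M_1)_a=0$ for all $a\le d-2$, so all $c_k\ge d-1$. On the other hand, by (6), for $a\gg0$ the space $(V_R/M_1)_a$ equals $T_{(a,1)}$, of dimension $m$, while counting dimensions gives $3(a+1)-\sum(a-c_k+1)=\sum c_k$. So $\sum c_k=m=3(d-1)$, and all $c_k=d-1$.

**Step 5: a presentation of $\mathrm{Sym}_2(I)$ in $y$-degree $3$.** This step replaces $\mathrm{Sym}_2(I)$ by a cokernel of $R$-modules. The pieces of $I=J_{\ge d}$ are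
$$I_{b=0}=0,\qquad I_{b=1}=(M_1)_{a\ge d-1}=M_1,\qquad I_{b=2}=(M_2)_{a\ge d-2}=:M_2'.$$
$\mathrm{Sym}_2^{S_0}(I)$ is $\mathrm{Sym}_2^R(I)$ modulo the elements $(\lambda x)x'-x(\lambda x')$ with $\lambda\in S_0$, and it is enough to take $\lambda=y_k$, since
$$(\lambda_1\lambda_2x)x'-x(\lambda_1\lambda_2x')=\big[(\lambda_1(\lambda_2x))x'-(\lambda_2x)(\lambda_1x')\big]+\big[(\lambda_2x)(\lambda_1x')-x(\lambda_2(\lambda_1x'))\big].$$
In $y$-degree $3$, $\mathrm{Sym}_2^R(I)$ is $M_1\otimes_RM_2'$, because $I_{b=0}=0$, and the relations are those with $x,x'\in M_1$. They are alternating in $x,x'$. Therefore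
$$\mathrm{Sym}_2(I)_{b=3}=\operatorname{coker}\big(\theta:V\otimes_K\textstyle\bigwedge^2_RM_1\to M_1\otimes_RM_2'\big),\qquad\theta(y\otimes x\wedge x')=x'\otimes yx-x\otimes yx'. \tag{7}$$

**Step 6: $\ker\theta=R\Delta\omega\cong R(-3(d-1))$.** This step finds the relations among the relations.

First we embed everything in free modules that do not depend on $J$. The map $V\otimes\bigwedge^2M_1\to V\otimes\bigwedge^2V_R$ is injective, since $M_1\subset V_R$ are free of equal rank. The maps $M_1\otimes M_2'\to M_1\otimes S^2V_R\to V_R\otimes S^2V_R$ (with $S^2V_R=S^2V\otimes R$) are injective, since $M_1$ and $S^2V_R$ are flat. So $\ker\theta=(V\otimes\bigwedge^2M_1)\cap\ker\Theta$, where $\Theta:V\otimes\bigwedge^2V_R\to V_R\otimes S^2V_R$ is given by the same formula.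

$\Theta$ is homogeneous for the $\mathbb Z^3$-grading by $y_1,y_2,y_3$. In a weight of type $(2,1,0)$ the source has the single basis element $y_i\otimes y_i\wedge y_k$, which maps to $y_k\otimes y_i^2-y_i\otimes y_iy_k$, so $\Theta$ is injective there. In weights of type $(3,0,0)$ the source is zero. In weight $(1,1,1)$ put
$$\mathsf A=y_3\otimes y_1y_2,\qquad \mathsf B=y_2\otimes y_1y_3,\qquad \mathsf C=y_1\otimes y_2y_3 .$$
The basis elements $y_1\otimes y_2\wedge y_3$, $y_2\otimes y_3\wedge y_1$, $y_3\otimes y_1\wedge y_2$ map to $\mathsf A-\mathsf B$, $\mathsf C-\mathsf A$, $\mathsf B-\mathsf C$. A combination with coefficients $\alpha,\beta,\gamma$ maps to zero exactly when $\alpha=\beta=\gamma$. So $\ker\Theta=R\omega$.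

Write $\hat y_1=y_2\wedge y_3$, $\hat y_2=y_3\wedge y_1$, $\hat y_3=y_1\wedge y_2$, so that $\omega=\sum_ky_k\otimes\hat y_k$, and similarly $\hat m_1=m_2\wedge m_3$, $\hat m_2=m_3\wedge m_1$, $\hat m_3=m_1\wedge m_2$ for a basis $m_l=\sum_kN_{kl}y_k$ of $M_1$. The $N_{kl}$ have degree $d-1$, and $\Delta=\det N\ne0$ has degree $3(d-1)$. We have $f\omega\in V\otimes\bigwedge^2M_1$ if and only if $f\hat y_k\in\bigwedge^2M_1$ for all $k$. Over the fraction field write $\hat y_k=\sum_lc_{kl}\hat m_l$. Wedging with $m_l$ gives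
$$N_{kl}\,y_1\wedge y_2\wedge y_3=m_l\wedge\hat y_k=c_{kl}\,m_1\wedge m_2\wedge m_3=c_{kl}\Delta\,y_1\wedge y_2\wedge y_3 ,$$
so
$$\Delta\,\hat y_k=\sum_lN_{kl}\,\hat m_l. \tag{8}$$
Hence $f\omega\in\ker\theta$ if and only if $\Delta\mid fN_{kl}$ for all $k,l$.

The entries of $N$ have no common prime factor. Suppose $h$ is one. Then $M_1\subset hV_R$, so $(V_R/M_1)_{(h)}$ maps onto $(V_R/hV_R)_{(h)}$ and needs $3$ generators. But $V_R/M_1$ embeds, up to twists, in $\bigoplus_iR/g_i$. Localized at $(h)$ this is $0$, or $R_{(h)}/(h^{\mu_i})$ for the single $i$ with $\ell_i$ proportional to $h$, and every submodule of $R_{(h)}/(h^{\mu_i})$ is cyclic. This is a contradiction. Since the $N_{kl}$ are coprime, the greatest common divisor of the $fN_{kl}$ is $f$, so the condition is $\Delta\mid f$. This proves $\ker\theta=R\Delta\omega$. As $\omega$ has $a$-degree $0$, $\ker\theta\cong R(-3(d-1))$.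

**Step 7: from $H^2_{\mathfrak n}$ to torsion.** This step reads off the torsion. By Steps 4–6 there is an exact sequence of $a$-graded $R$-modules
$$0\to R(-3(d-1))\to R(-2(d-1))^9\xrightarrow{\ \theta\ }M_1\otimes_RM_2'\to\mathrm{Sym}_2(I)_{b=3}\to0. \tag{9}$$
Let $E=\operatorname{im}\theta$ and $a\ge2d-3$. Then $a-2(d-1)\ge-1$, so $H^2_{\mathfrak n}(R(-2(d-1)))_a=0$. Also $H^1_{\mathfrak n}(R)=0$. The left part of (9) gives
$$H^1_{\mathfrak n}(E)_a\cong H^2_{\mathfrak n}(R)_{a-3d+3},\quad\text{which is nonzero for } a\le3d-5 .$$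
For the right part, $M_1\otimes M_2'\cong M_2'(-(d-1))^3$ has $H^0_{\mathfrak n}=0$. From $0\to M_2'\to M_2\to M_2/M_2'\to0$ with $M_2$ free (Step 4) and $M_2/M_2'$ of finite length, $H^1_{\mathfrak n}(M_2')=M_2/M_2'$, which lives in degrees $\le d-3$. So $H^1_{\mathfrak n}(M_1\otimes M_2')$ lives in degrees $\le2d-4$ and vanishes in degree $a$. Hence
$$H^0_{\mathfrak n}\big(\mathrm{Sym}_2(I)_{b=3}\big)_a\cong H^1_{\mathfrak n}(E)_a\ne0\qquad(2d-3\le a\le3d-5).$$
An element of this module is killed by a power of $s$. Since $s$ is a nonzerodivisor on $I^2\subset S_0$, the element maps to $0$ in $I^2$, so it lies in $\mathcal B_2$. Its total degree is $e=a+3$. Taking $2d-2\le a\le3d-5$ gives $(\mathcal B_2)_e\ne0$ for $2d+1\le e\le3d-2$. This proves Proposition 2. $\square$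

## Two triple points of $\mathbb P^1$: the cubic example over every field

For $d=3$ we need $\sum\mu_i=6$. Over $K=\mathbb F_2$ there are only three pairwise non-proportional linear forms in $R_1$, so multiplicities are unavoidable if we want one example for all fields. Take
$$g_1=t^3,\quad w_1=(s^2,st,t^2);\qquad g_2=s^3,\quad w_2=(s^2,t^2,st).$$
Then $t\nmid s^2$ and $s\nmid t^2$, so the data are admissible. Here $\mu_i=3$ and $\delta_i=2$, so (D1) holds. The ideal $P\cap Q_1\cap Q_2$ is the ideal $J$ of Theorem A.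

**Checking (D2) for $(a,b)=(1,1)$.** The purpose is surjectivity onto $(R/t^3)_3\oplus(R/s^3)_3$, with bases $s^3,s^2t,st^2$ and $s^2t,st^2,t^3$. The images are
$$\begin{aligned}&sy_1\mapsto(s^3,0),&&ty_1\mapsto(s^2t,s^2t),&&sy_2\mapsto(s^2t,st^2),\\&ty_2\mapsto(st^2,t^3),&&sy_3\mapsto(st^2,s^2t),&&ty_3\mapsto(0,st^2).\end{aligned}$$
The span contains $(s^3,0)$ and $(0,st^2)$, then successively $(s^2t,0)$ from $sy_2$, $(0,s^2t)$ from $ty_1$, $(st^2,0)$ from $sy_3$, and $(0,t^3)$ from $ty_2$.

**Checking (D2) for $(a,b)=(0,2)$.** The target is $(R/t^3)_4\oplus(R/s^3)_4$, with bases $s^4,s^3t,s^2t^2$ and $s^2t^2,st^3,t^4$. The images are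
$$\begin{aligned}&y_1^2\mapsto(s^4,0),&&y_1y_2\mapsto(s^3t,s^2t^2),&&y_1y_3\mapsto(s^2t^2,0),\\&y_2^2\mapsto(s^2t^2,t^4),&&y_2y_3\mapsto(0,st^3),&&y_3^2\mapsto(0,s^2t^2).\end{aligned}$$
The span contains $(s^4,0),(s^2t^2,0),(0,st^3),(0,s^2t^2)$, then $(s^3t,0)$ from $y_1y_2$ and $(0,t^4)$ from $y_2^2$.

**Checking (D3): reduction to $Q_1$.** The purpose is to see that only one $Q_i$ matters at a time. Let $\mathfrak p\ne\mathfrak m$ be a prime with $s,t\in\mathfrak p$ and $J\subset\mathfrak p$. Some $y_k\notin\mathfrak p$, so $P_{\mathfrak p}$ is the unit ideal and $J_{\mathfrak p}=(Q_1\cap Q_2)_{\mathfrak p}$. We have $y_2^3,y_3^2\in Q_1$ (images $s^3t^3z^3$, $t^4z^2$) and $y_3^3,y_1^2\in Q_2$ (images $s^3t^3z^3$, $s^4z^2$). So $Q_1\subset\mathfrak p$ forces $y_2,y_3\in\mathfrak p$, and $Q_2\subset\mathfrak p$ forces $y_1,y_3\in\mathfrak p$. Both together would force $\mathfrak p=\mathfrak m$. So exactly one of them lies in $\mathfrak p$, and $J_{\mathfrak p}$ is $(Q_1)_{\mathfrak p}$ or $(Q_2)_{\mathfrak p}$. The automorphism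 $\sigma$ with $s\leftrightarrow t$, $y_1\mapsto y_2\mapsto y_3\mapsto y_1$ carries $Q_1$ to $Q_2$. Indeed $\varphi_2\sigma$ sends $y_1,y_2,y_3$ to $t^2z,stz,s^2z$, which is $\varphi_1$ followed by the exchange of $s$ and $t$. So it suffices to show that $(Q_1)_{\mathfrak p}$ is generated by a regular sequence for every prime $\mathfrak p\ne\mathfrak m$ that contains $s,t$ and $Q_1$. For such $\mathfrak p$ we have $y_2,y_3\in\mathfrak p$, hence $y_1\notin\mathfrak p$.

**Checking (D3): $Q_1$ after inverting $y_1$.** We find three generators. Let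
$$Q'=(ty_1-sy_2,\ y_1y_3-y_2^2,\ y_2^3)\subset S_0[y_1^{-1}].$$
All three generators are killed by $\varphi_1$, so $Q'\subset(Q_1)_{y_1}$. The first two can be replaced by the coordinates $t-sy_2/y_1$ and $y_3-y_2^2/y_1$. So the three generators form a regular sequence, and $S_0[y_1^{-1}]/Q'\cong K[s,y_1^{\pm1},y_2]/(y_2^3)$. Now $(R/t^3)[z]$ with $s^2z$ inverted is $K[s^{\pm1},z^{\pm1}][t]/(t^3)$, and $\varphi_1$ induces
$$K[s,y_1^{\pm1}][y_2]/(y_2^3)\to K[s^{\pm1},z^{\pm1}][t]/(t^3),\qquad y_1\mapsto s^2z,\quad y_2\mapsto szt .$$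
It sends the basis $1,y_2,y_2^2$ to unit multiples of $1,t,t^2$, and it is injective on coefficients, $K[s,y_1^{\pm1}]\hookrightarrow K[s^{\pm1},z^{\pm1}]$, since distinct monomials go to distinct monomials. So the map is injective and $(Q_1)_{y_1}=Q'$. This proves (D3).

Proposition 2 with $d=3$ now gives Theorem A for $r=4$: the only degree in the range $2d+1\le e\le3d-2$ is $e=7$, so $(\mathcal B_2)_7\ne0$. $\square$

**Example (an explicit element).** Here one can see the torsion directly. A quadratic triple $f_k=a_ks^2+b_kst+c_kt^2$ lies in $(M_1)_2$ when $f_1s^2+f_2st+f_3t^2\equiv0\bmod t^3$ and $f_1s^2+f_2t^2+f_3st\equiv0\bmod s^3$. That is,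
$$a_1=0,\quad b_1+a_2=0,\quad c_1+b_2+a_3=0,\qquad c_2=0,\quad b_2+c_3=0,\quad c_1+a_2+b_3=0 .$$
The free parameters are $b_1,c_1,b_2$, and they give the basis of $M_1\cong R(-2)^3$
$$m_1=sty_1-s^2y_2+sty_3,\qquad m_2=t^2y_1-(s^2+st)y_3,\qquad m_3=sty_2-(s^2+t^2)y_3 .$$
The matrix and its determinant are
$$N=\begin{pmatrix}st&t^2&0\\-s^2&0&st\\st&-(s^2+st)&-(s^2+t^2)\end{pmatrix},\qquad \Delta=s^2t^2(s^2+st)-t^2s^4=s^3t^3=g_1g_2 .$$
Put $\ell=ty_1-sy_2+ty_3$, so that $m_1=s\ell$, and
$$q_1=ty_1y_2-sy_1y_3-(s+t)y_3^2,\qquad q_2=y_1\ell,\qquad q_3=y_3\ell .$$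
These lie in $J$. Under $\varphi_1$, $q_1$ goes to $(s^3t^2-s^3t^2-(s+t)t^4)z^2=0$ and $\ell$ goes to $t^3z=0$. Under $\varphi_2$, $q_1$ goes to $(s^2t^3-s^4t-(s+t)s^2t^2)z^2=0$ and $\ell$ goes to $s^2tz$, so $q_2$ and $q_3$ go to multiples of $s^3$. Moreover $y_1m_3+y_3m_2=sty_1y_2-s^2y_1y_3-(s^2+st)y_3^2=sq_1$. Let $\eta_0\in\mathrm{Sym}_2(I)_6$ be the class of
$$m_1\otimes q_1-m_3\otimes q_2-m_2\otimes q_3 .$$
Its image in $I^2$ is $\ell\,(sq_1-y_1m_3-y_3m_2)=0$, so $\eta_0\in\mathcal B_2$. With $\zeta_0=y_1\otimes\hat m_2-y_3\otimes\hat m_3$, the formula for $\theta$ gives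
$$\theta(\zeta_0)=m_1\otimes(y_1m_3+y_3m_2)-m_3\otimes y_1m_1-m_2\otimes y_3m_1=s\,(m_1\otimes q_1-m_3\otimes q_2-m_2\otimes q_3),$$
so $s\eta_0=0$. But $t\eta_0\ne0$. Otherwise $t(m_1\otimes q_1-m_3\otimes q_2-m_2\otimes q_3)=\theta(\zeta)$ for some $\zeta$ of $a$-degree $4$. Then $\theta(s\zeta-t\zeta_0)=0$ in $a$-degree $5$, while $\ker\theta=R\Delta\omega$ starts in $a$-degree $6$. So $s\zeta=t\zeta_0$ in the free module $V\otimes\bigwedge^2M_1$, which is impossible because $\zeta_0$ is not divisible by $s$. Thus $t\eta_0$ is a nonzero element of $(\mathcal B_2)_7$.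

## Adding variables

Let $I=J_{\ge d}\subset S_0$ come from any data with (D1)–(D3). Let $r\ge5$, $S=S_0[x_5,\dots,x_r]$, $J'=JS+(x_5,\dots,x_r)$, $I'=J'_{\ge d}$. We show that $I'$ has linear resolution in degree $d$, is of linear type on the punctured spectrum, and has $\mathcal B_2(I')_e\ne0$ whenever $\mathcal B_2(I)_e\ne0$. With $d=3$ this completes the proof of Theorem A.

**Step 1: linear resolution.** $S/J'=S_0/J$, and regularity is read off from local cohomology, which is the same over $S$ and $S_0$ for this module. So $\operatorname{reg}S/J'\le d-1$ and $\operatorname{reg}J'\le d$, and the theorem of Eisenbud and Goto applies.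

**Step 2: linear type on the punctured spectrum.** Let $\mathfrak p\ne\mathfrak m_S$ be a prime. Then $I'_{\mathfrak p}=J'_{\mathfrak p}$. If $J'\subset\mathfrak p$, then $\mathfrak p=\mathfrak p_0S+(x_5,\dots,x_r)$ with $\mathfrak p_0=\mathfrak p\cap S_0\ne\mathfrak m_{S_0}$ and $J\subset\mathfrak p_0$. By Step 3 of Proposition 2, which includes (D3), $J_{\mathfrak p_0}$ is generated by a regular sequence. Since $S_{\mathfrak p}/(x_5,\dots,x_r)=(S_0)_{\mathfrak p_0}$, the elements $x_5,\dots,x_r$ followed by that sequence form a regular sequence that generates $J'_{\mathfrak p}$. Micali's theorem applies.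

**Step 3: the torsion survives.** Let $\pi:S\to S_0$ kill $x_5,\dots,x_r$. Then $I\subset I'$ and $\pi(I')=I$, and the composite
$$\mathrm{Sym}_2^{S_0}(I)\to\mathrm{Sym}_2^S(I')\to\mathrm{Sym}_2^{S_0}(I)$$
is the identity. So a nonzero element of $\mathcal B_2(I)_e$ has nonzero image in $\mathrm{Sym}_2^S(I')_e$. This image maps to $0$ in $I'^2$, because $I^2\subset I'^2$. Hence $\mathcal B_2(I')_e\ne0$. $\square$

## Higher degrees and unbounded excess

**Proof of Theorem B(1).** Let $I$ be as in Theorem A, in $r+1$ variables, and let $f$ be a nonzero form of degree $d-3$. Multiplication by $f$ gives $fI\cong I(-(d-3))$. Hence $fI$ has linear resolution in degree $d$. Also $\mathrm{Sym}_j(fI)\cong\mathrm{Sym}_j(I)(-j(d-3))$ and $(fI)^j\cong I^j(-j(d-3))$, compatibly, so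
$$\mathcal B_j(fI)\cong\mathcal B_j(I)(-j(d-3)). \tag{10}$$
These have finite length, so $fI$ is of linear type on the punctured spectrum, and $\mathcal B_2(fI)_{2d+1}\cong\mathcal B_2(I)_7\ne0$. $\square$

For Theorem B(2), $K$ is infinite and we can use reduced points. Choose $p_i\in K^2\setminus0$ and $v_i\in K^3\setminus0$ for $1\le i\le m=3(d-1)$, let $\ell_i$ be the linear form vanishing at $p_i$, and put $\mu_i=1$, $\delta_i=0$, $w_i=v_i$. Then (D1) holds.

**Step 1: restating (D2).** We turn (D2) into a statement about points. Evaluation at $p_i$ identifies $(R/\ell_i)_n$ with $K$. So (D2) says that, for each $1\le b\le d-1$, the evaluations at the points $(p_i,v_i)$ are $m$ linearly independent functionals on $W_b:=R_{d-1-b}\otimes S^bV$.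

**Step 2: $\dim W_b\ge m$.** This is necessary for independence, and it will be sufficient. We have $\dim W_b=(d-b)\frac{(b+1)(b+2)}2$, and expanding both sides shows
$$(d-b)(b+1)(b+2)-6(d-1)=(b-1)\,k(b),\qquad k(b)=-b^2+(d-4)b+4d-6;$$
both are $-b^3+(d-3)b^2+(3d-2)b-4d+6$. The function $k$ is concave, with $k(1)=5d-11>0$ and $k(d-1)=d-3\ge0$. So $k\ge0$ on $[1,d-1]$, and $\dim W_b\ge3(d-1)=m$.

**Step 3: choosing the points.** We choose them inductively, so that the evaluations on every $W_b$ stay independent and both the $p_i$ and the $v_i$ are pairwise non-proportional. Given $i-1<m$ such points, pick for each $b$ a nonzero $G_b\in W_b$ that vanishes at all of them; it exists since $\dim W_b\ge m>i-1$. For $j<i$ let $\lambda_j\ne0$ be a linear form on $K^3$ vanishing at $v_j$. Since $K$ is infinite, there is $(p_i,v_i)\in K^2\times K^3$ at which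
$$\prod_bG_b\cdot\prod_{j<i}\ell_j\cdot\prod_{j<i}\lambda_j$$
is nonzero. Then $p_i\ne0$, because $G_1$ has positive degree $d-2$ in $s,t$, and $v_i\ne0$, because each $G_b$ has positive degree in $y$. The new evaluation is independent of the old ones on each $W_b$, since $G_b$ separates it from them. As $\ell_j(p_i)\ne0$ and $\lambda_j(v_i)\ne0$, the new vectors are not proportional to earlier ones.

**Step 4: (D3).** $Q_i$ is generated by $\ell_i$ and the two linear forms in $y$ vanishing at $v_i$. Let $\mathfrak p\ne\mathfrak m$ be a prime with $s,t\in\mathfrak p$ and $J\subset\mathfrak p$. Then $P\not\subset\mathfrak p$, so $J_{\mathfrak p}=\bigcap_i(Q_i)_{\mathfrak p}$. If two of the $Q_i$ lay in $\mathfrak p$, the linear forms vanishing at two non-proportional vectors would span $\langle y_1,y_2,y_3\rangle$, forcing all $y_k\in\mathfrak p$. So $J_{\mathfrak p}=(Q_i)_{\mathfrak p}$ for one $i$, generated by three independent linear forms, which is a regular sequence.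

**Step 5: conclusion.** Proposition 2 gives the result for $r=4$, and adding variables gives it for $r\ge5$. For the height: $\dim S_0/J\le2$ by Step 2 of Proposition 2, and $S_0/J$ maps onto $S_0/P=R$, so $\dim S_0/J=2$. The truncation changes $J$ only in finite length, so $\dim S/I'=\dim S/J'=\dim S_0/J=2$ and the height is $r-1$ (the same with $I'=I$ for $r=4$). This proves Theorem B(2). $\square$

## At most four variables: exterior powers of the syzygy module

We prove Theorem C(1). Let $r\le3$, let $I$ satisfy the hypotheses of the conjecture, and assume $I\ne0$. Tensor powers of $F_\bullet$ are not enough now: $\dim S/I$ may be $2$, and the characteristic may divide $j!$. Lemma 1 will be applied to a different complex.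

**Step 1: reduction to height $\ge2$.** Write $I=fI_1$ with $f$ the greatest common divisor of the generators. Then $I_1=S$, or $\operatorname{ht}I_1\ge2$, since a height one prime is principal. As in (10), $\mathcal B_j(I)\cong\mathcal B_j(I_1)(-j\deg f)$, and all hypotheses pass to $I_1$, which is generated in degree $d-\deg f$. If $I_1=S$ then $\mathcal B=0$. So we may assume $\operatorname{ht}I\ge2$, with $I\neq S$, and hence $r\ge1$.

**Step 2: the complex.** We want a complex with $H_0=\mathrm{Sym}_j(I)$ in every characteristic. Let $F_\bullet$ be the minimal resolution of $I$, $F_k=S(-d-k)^{b_k}$, and let $L=\ker(F_0\to I)$. Put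
$$X_i=\textstyle\bigwedge^iL\otimes\mathrm{Sym}_{j-i}(F_0),\qquad n_1\wedge\dots\wedge n_i\otimes u\mapsto\sum_k(-1)^{k-1}n_1\wedge\cdots\widehat{n_k}\cdots\wedge n_i\otimes n_ku .$$
This is the degree $j$ strand of the Koszul complex over $\mathrm{Sym}(F_0)$ of the map $L\otimes\mathrm{Sym}(F_0)\to\mathrm{Sym}(F_0)$, and $H_0(X)=\mathrm{Sym}_j(F_0)/L\,\mathrm{Sym}_{j-1}(F_0)=\mathrm{Sym}_j(I)$.

**Step 3: $\dim H_i(X)\le1$ for $i\ge1$.** This is the dimension hypothesis of Lemma 1. It suffices to show that $X_{\mathfrak p}$ is exact in degrees $i\ge1$ for every homogeneous prime $\mathfrak p$ with $\dim S/\mathfrak p\ge2$. Such a prime has $\operatorname{ht}\mathfrak p\le r-1\le2$, and $\mathfrak p\ne\mathfrak m$.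

If $I\not\subset\mathfrak p$, then $0\to L_{\mathfrak p}\to(F_0)_{\mathfrak p}\to S_{\mathfrak p}\to0$ splits, $L_{\mathfrak p}$ is a free direct summand, and $X_{\mathfrak p}$ is a strand of the Koszul complex on part of a set of variables of the polynomial ring $\mathrm{Sym}((F_0)_{\mathfrak p})$. It is exact for $i\ge1$.

If $I\subset\mathfrak p$, then $\operatorname{ht}\mathfrak p=2$. Because $I_{\mathfrak p}$ is of linear type, its fiber cone $\bigoplus_jI_{\mathfrak p}^j/\mathfrak pI_{\mathfrak p}^j=\mathrm{Sym}(I_{\mathfrak p})\otimes\kappa(\mathfrak p)$ is a polynomial ring in as many variables as $I_{\mathfrak p}$ has minimal generators. The dimension of a fiber cone is at most the dimension of the local ring, which is $2$. So $I_{\mathfrak p}$ has at most two generators, and its height is $2$. Hence $I_{\mathfrak p}=(u,v)$ with $u,v$ a regular sequence. Choose a basis $e_1,\dots,e_b$ of $(F_0)_{\mathfrak p}$ with $e_1\mapsto u$, $e_2\mapsto v$, $e_k\mapsto0$ for $k\ge3$: lift $u$ and $v$, complete to a basis, and subtract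 combinations of $e_1,e_2$ from the other basis elements. The syzygies of $u,v$ are generated by the Koszul one, so $L_{\mathfrak p}$ is free on $e_3,\dots,e_b,\ ve_1-ue_2$. In the polynomial ring $S_{\mathfrak p}[e_1,\dots,e_b]$ these form a regular sequence: first kill $e_3,\dots,e_b$, and then $ve_1-ue_2$ is a nonzero element of a domain. So $X_{\mathfrak p}$, a strand of their Koszul complex, is exact for $i\ge1$.

**Step 4: $H^i_{\mathfrak m}(\bigwedge^iL)_e=0$ for $e>id$ and $i=0,1$.** The local cohomology hypothesis of Lemma 1 will follow from vanishing for $\bigwedge^iL$, and this step treats the two easy values of $i$. For $i=0$, $H^0_{\mathfrak m}(S)=0$. For $i=1$, the sequence $0\to L\to F_0\to I\to0$ with $H^0_{\mathfrak m}(I)=0$ and $H^1_{\mathfrak m}(F_0)=0$ (as $r\ge1$) gives $H^1_{\mathfrak m}(L)=0$.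

**Step 5: the start of a resolution of $\bigwedge^iL$.** Let $2\le i\le r+1$. As $r\le3$, we have $i\in\{r-1,r,r+1\}$, so three terms will be enough. Let $G_k=F_{k+1}=S(-d-1-k)^{b_{k+1}}$, with differentials $\partial$; thus $G_2\to G_1\to G_0\to L\to0$ is exact. Put
$$\Pi_0=\textstyle\bigwedge^iG_0,\quad\Pi_1=\bigwedge^{i-1}G_0\otimes G_1,\quad\Pi_2=\big(\bigwedge^{i-2}G_0\otimes\Gamma_2G_1\big)\oplus\big(\bigwedge^{i-1}G_0\otimes G_2\big),$$
where $\Gamma_2G_1$ is the divided square: for a basis $(x_\alpha)$ of $G_1$ it is free on the elements $x_\alpha^{(2)}$ and $x_\alpha x_\beta$ with $\alpha<\beta$. The maps are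
$$\Pi_1\to\Pi_0:\ w\otimes x\mapsto w\wedge\partial x;\qquad w\otimes x^{(2)}\mapsto(w\wedge\partial x)\otimes x,$$
$$w\otimes xx'\mapsto(w\wedge\partial x)\otimes x'+(w\wedge\partial x')\otimes x,$$
and on the second summand of $\Pi_2$ the map induced by $G_2\to G_1$. The composites are zero, since
$$w\wedge\partial x\wedge\partial x=0,\qquad w\wedge\partial x\wedge\partial x'+w\wedge\partial x'\wedge\partial x=0,\qquad \partial\partial=0 .$$
Since $L=G_0/\partial G_1$, the sequence $\Pi_1\to\Pi_0\to\bigwedge^iL\to0$ is exact. Counting twists, $\Pi_k$ is a sum of copies of $S(-i(d+1)-k)$ for $k=0,1,2$; for instance $(i-2)(d+1)+2(d+2)=i(d+1)+2=(i-1)(d+1)+(d+3)$.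

**Step 6: the homology $H_1(\Pi)$ at $\Pi_1$ has dimension $\le r$.** We show that it vanishes over the fraction field of $S$; then it is torsion, and $H^{r+1}_{\mathfrak m}(H_1(\Pi))=0$. Work over the fraction field, and let $U=\partial G_1\subset G_0$. The second summand of $\Pi_2$ has image $\bigwedge^{i-1}G_0\otimes\ker(\partial:G_1\to G_0)$. Modulo it, $\Pi_1$ becomes $\bigwedge^{i-1}G_0\otimes U$, and the first summand acts through the surjection $\Gamma_2G_1\to\Gamma_2U$. So we must show that
$$\textstyle\bigwedge^{i-2}G_0\otimes\Gamma_2U\to\bigwedge^{i-1}G_0\otimes U\to\bigwedge^iG_0$$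
is exact in the middle. Choose a basis $u_1,\dots,u_h$ of $U$, extend it to a basis of $G_0$ indexed by a set containing $\{1,\dots,h\}$, and let $u_A$ be the wedge product over an index set $A$. Consider the cokernel of the first map. It is spanned by the classes of $u_A\otimes u_b$ with $|A|=i-1$ and $b\le h$. Since $(w\wedge u)\otimes u=0$ there, the class is $0$ if $b\in A$. If $b\notin A$, put $B=A\cup\{b\}$. The relation $(w\wedge u_a)\otimes u_b=-(w\wedge u_b)\otimes u_a$ for $a,b\le h$ shows that, for fixed $B$, all classes $u_{B\setminus b}\otimes u_b$ with $b\in B$, $b\le h$ agree up to sign. So the cokernel has dimension at most the number of $i$-element sets $B$ that meet $\{1,\dots,h\}$. It maps onto $U\wedge\bigwedge^{i-1}G_0$, whose dimension is exactly this number. Hence the cokernel injects into $\bigwedge^iG_0$, which is the exactness we want.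

**Step 7: $H^i_{\mathfrak m}(\bigwedge^iL)_e=0$ for $e>id$ and $2\le i\le r+1$.** We run down the complex $\Pi$. By (1), $H^{r+1}_{\mathfrak m}(\Pi_k)_e\ne0$ only if
$$e\le i(d+1)+k-r-1=id+(i+k-r-1), \tag{11}$$
and $\Pi_k$ has no other local cohomology. Let $e>id$, let $\beta=\operatorname{im}(\Pi_1\to\Pi_0)$ and $Z=\ker(\Pi_1\to\Pi_0)$.

If $i=r+1$: $H^{r+1}_{\mathfrak m}$ is right exact, so $H^{r+1}_{\mathfrak m}(\bigwedge^iL)_e$ is a quotient of $H^{r+1}_{\mathfrak m}(\Pi_0)_e$, which is $0$ by (11), as $i+0-r-1=0$.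

If $i=r$: $H^r_{\mathfrak m}(\Pi_0)=0$ gives $H^r_{\mathfrak m}(\bigwedge^iL)_e\hookrightarrow H^{r+1}_{\mathfrak m}(\beta)_e$. The latter is a quotient of $H^{r+1}_{\mathfrak m}(\Pi_1)_e$, which is $0$ by (11), as $i+1-r-1=0$.

If $i=r-1$: $H^{r-1}_{\mathfrak m}(\Pi_0)=0=H^r_{\mathfrak m}(\Pi_1)$ gives
$$\textstyle H^{r-1}_{\mathfrak m}(\bigwedge^iL)_e\hookrightarrow H^r_{\mathfrak m}(\beta)_e\hookrightarrow H^{r+1}_{\mathfrak m}(Z)_e .$$
Since $H^{r+1}_{\mathfrak m}(H_1(\Pi))=0$ by Step 6, $H^{r+1}_{\mathfrak m}(Z)_e$ is a quotient of $H^{r+1}_{\mathfrak m}(\operatorname{im}(\Pi_2\to\Pi_1))_e$, hence of $H^{r+1}_{\mathfrak m}(\Pi_2)_e$, which is $0$ by (11), as $i+2-r-1=0$.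

**Step 8: conclusion.** We feed this into Lemma 1. $X_i$ is a direct sum of copies of $\bigwedge^iL(-(j-i)d)$ (and zero for $i>j$). If $e>jd$, then $e-(j-i)d>id$, so Steps 4 and 7 give $H^i_{\mathfrak m}(X_i)_e=0$ for $0\le i\le r+1$. By Step 3, $\dim H_i(X)\le1\le i$ for $i\ge1$. Lemma 1 gives $H^0_{\mathfrak m}(\mathrm{Sym}_j(I))_e=0$ for all $e>jd$, and by (3) this is the conjecture for $I$. This proves Theorem C(1). $\square$

**Proof of the Corollary.** For $r\le3$ the conjecture holds by Theorem C(1). For $r\ge4$ it fails over $K$ by Theorem A, already for $j=2$ and $d=3$. $\square$
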